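\title{A Volterra Moore space that is not Baire}

\begin{abstract}
A space is Volterra if any two dense $G_\delta$-subsets have dense intersection. Every Baire space is Volterra, and Gruenhage and Lutzer asked whether every Volterra Moore space is Baire. We show in ZFC that the answer is no: there is a zero-dimensional Moore space with a point-countable base of clopen sets which is Volterra and is a countable union of closed nowhere dense sets. Its points are the branches of a forest built by a recursion of length $2^{\beth_\omega}$. We also show that Volterra and Baire coincide for first countable spaces with a $\sigma$-point-finite $\pi$-base.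
\end{abstract}

\section{Volterra spaces, Baire spaces and Moore spaces}\label{sec:intro}

All spaces are assumed to be $T_1$. For a function $f\colon X\to\mathbb R$ let $C(f)$ be the set of points at which $f$ is continuous, and call $f$ \emph{pointwise discontinuous} if $C(f)$ is dense in $X$. The space $X$ is \emph{Volterra} if $C(f)\cap C(g)$ is dense for every pair $f,g\colon X\to\mathbb R$ of pointwise discontinuous functions.

The functions can be removed from this definition. The set $C(f)$ is a $G_\delta$-set, that is, a countable intersection of open sets: it is the intersection over $n\ge1$ of the open sets of points that have a neighborhood $U$ with $\operatorname{diam}f(U)<1/n$. Conversely, let $A=\bigcap_nU_n$ be a dense $G_\delta$-set, where $X=U_0\supseteq U_1\supseteq\cdots$ are open. Put $f=0$ on $A$ and $f=1/n$ on $U_{n-1}\setminus U_n$. Then $f$ is continuous at the points of $A$, since $0\le f<1/n$ on $U_n$, and discontinuous at every other point, since $f$ is positive there and vanishes on a dense set; so $C(f)=A$. Hence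
\begin{quote}
$X$ is Volterra if and only if any two dense $G_\delta$-subsets of $X$ have dense intersection,
\end{quote}
and this is the form we use throughout.

A space is \emph{Baire} if every countable intersection of dense open sets is dense. The intersection of two dense $G_\delta$-sets is a countable intersection of dense open sets, so every Baire space is Volterra. The converse would have to come from a supply of dense $G_\delta$-sets: a space that is not Baire fails to be Volterra only if one can find in it two dense $G_\delta$-sets that avoid each other on some open set. Two countable spaces show the two possibilities. In a countable $T_1$ space every subset is a $G_\delta$-set, because its complement is a countable union of points. In $\mathbb Q$ the dyadic rationals and their complement are both dense, so $\mathbb Q$ is not Volterra. On the other hand, give $\omega$ the topology whose non-empty open sets are the members of a free ultrafilter $\mathcal F$. The dense sets are then exactly the members of $\mathcal F$, so the space is Volterra, and it is not Baire because the dense open sets $\omega\setminus\{n\}$ have empty intersection. This second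 space is not Hausdorff, and one expects that in spaces close to metrizable ones the picture is that of $\mathbb Q$.

For a cover $\mathcal G$ of $X$ and $x\in X$ let $\mathrm{St}(x,\mathcal G)$ be the union of all members of $\mathcal G$ that contain $x$. A \emph{development} is a sequence $(\mathcal G_n)_{n\in\omega}$ of open covers such that for every point $x$ and every open $U\ni x$ there is an $n$ with $\mathrm{St}(x,\mathcal G_n)\subseteq U$. A \emph{Moore space} is a regular space with a development. The covers play the role of the covers of a metric space by all open balls of radius $2^{-n}$, and these show that metric spaces are Moore spaces. Moore spaces are first countable, since the stars $\mathrm{St}(x,\mathcal G_n)$ form a local base at $x$. A family of sets is \emph{point-finite} (\emph{point-countable}) if every point lies in only finitely (countably) many of its members, and \emph{$\sigma$-point-finite} if it is a countable union of point-finite families. A space is \emph{metacompact} if every open cover has a point-finite open refinement.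

By a theorem of Gruenhage and Lutzer, a space $X$ is Baire if and only if it is Volterra in each of the following cases: (a) $X$ contains a dense metrizable subspace; (b) $X$ is a closed continuous image of a metric space; (c) $X$ is a metacompact sequential space with a $\sigma$-closed discrete dense set; (d) $X$ is separable and sequential; (e) $X$ is a metacompact Moore space. First countable spaces are sequential, so this covers the separable and the metacompact Moore spaces, and it is natural to guess that the extra hypotheses can be dropped. The following question is recorded as open in \cite{VSR} (Gruenhage and Lutzer, Question~2.11).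
\begin{quote}
\emph{Is every Volterra Moore space Baire?}
\end{quote}
The answer is no. Recall that a space is \emph{zero-dimensional} if it has a base of clopen sets.

\begin{theorem}[ZFC]\label{thm:A}
There is a non-empty zero-dimensional Moore space $X$ with a point-countable base of clopen sets which is Volterra, but which is a countable union of closed nowhere dense sets. In particular, $X$ is a Volterra Moore space, and no non-empty open subspace of $X$ is Baire.
\end{theorem}

The second result is not needed for the answer. It shows which additional hypothesis suffices. A \emph{$\pi$-base} of $X$ is a family of non-empty open sets such that every non-empty open set contains a member of the family.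

\begin{theorem}\label{thm:B}
Let $X$ be a first countable $T_1$ space with a $\sigma$-point-finite $\pi$-base. Then $X$ is Volterra if and only if $X$ is Baire. In particular, this holds for every Moore space with a $\sigma$-point-finite base, for example for every metacompact Moore space.
\end{theorem}

We prove Theorem~\ref{thm:B} first, in Section~\ref{sec:B}, because its proof shows how disjoint dense $G_\delta$-sets arise. Section~\ref{sec:two} works out one step of the construction behind Theorem~\ref{thm:A} by hand, and Sections~\ref{sec:nodes}--\ref{sec:volterra} contain the proof.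

\section{$\sigma$-point-finite $\pi$-bases}\label{sec:B}

To show that a space is not Volterra we pick two points in each member of a $\pi$-base, all of them distinct. This gives two disjoint dense sets, and the difficulty is to make them $G_\delta$. Point-finiteness and first countability make the points picked from one point-finite family a $G_\delta$-set. A countable union of $G_\delta$-sets need not be $G_\delta$, and here the failure of the Baire property helps: if the space is an increasing union of closed nowhere dense sets $F_n$ and the $n$th set of points avoids $F_n$, then on each $F_m$ the union is a finite union.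

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\bigcup_n\mathcal B_n$ be a $\pi$-base with each $\mathcal B_n$ point-finite, and suppose that $X$ is not Baire. We show that $X$ is not Volterra.

There are dense open sets $U_n$ and a non-empty open set $O_0$ with $O_0\cap\bigcap_nU_n=\emptyset$. The sets $F_n=O_0\setminus(U_0\cap\dots\cap U_n)$ increase, are closed and nowhere dense in $O_0$, and cover $O_0$.

\emph{Room for the points.} An isolated point lies in every dense set, so $O_0$ has no isolated points. A finite open set in a $T_1$ space consists of isolated points, so every non-empty open subset $O'$ of $O_0$ is infinite. Such an $O'$ has no finite $\pi$-base: removing one point from each member of a finite family of non-empty sets leaves a non-empty open subset of $O'$ that contains no member of the family. The \emph{$\pi$-weight} of a space is the least cardinality of a $\pi$-base. Among the non-empty open subsets of $O_0$ choose one, $O$, of least $\pi$-weight $\mu$; then $\mu$ is infinite. Let $O'\subseteq O$ be non-empty and open. The members of a $\pi$-base of $O$ that lie in $O'$ form a $\pi$-base of $O'$, so $O'$ has $\pi$-weight at most $\mu$,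 hence exactly $\mu$. By first countability $O'$ has a base of size at most $|O'|\cdot\omega=|O'|$. Therefore $|O'|\ge\mu$.

\emph{The points.} Take a $\pi$-base of $O$ of size $\mu$ and shrink each member to a member of $\bigcup_n\mathcal B_n$. The result is a $\pi$-base of $O$ of size at most $\mu$, hence of size $\mu$. Write it as $\{C_\xi:\xi<\mu\}$ with distinct sets $C_\xi\subseteq O$, and fix $n(\xi)$ with $C_\xi\in\mathcal B_{n(\xi)}$. By recursion on $\xi$ choose points $p_\xi,q_\xi\in C_\xi\setminus F_{n(\xi)}$, all distinct. This is possible because $C_\xi\setminus F_{n(\xi)}$ is a non-empty open subset of $O$, so it has at least $\mu$ points, and fewer than $\mu$ points have been used before. Let $E_n=\{p_\xi:n(\xi)=n\}$ and $P=\bigcup_nE_n$.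

\emph{Each $E_n$ is a $G_\delta$-set.} Let $(V_l(\xi))_{l\in\omega}$ be a decreasing base of open neighborhoods of $p_\xi$ inside $C_\xi$; its intersection is $\{p_\xi\}$ by $T_1$. Let $y\in\bigcap_l\bigcup_{n(\xi)=n}V_l(\xi)$. The sets $C_\xi$ with $n(\xi)=n$ are distinct members of $\mathcal B_n$, so $y$ lies in only finitely many of them. Hence a single $\xi$ with $n(\xi)=n$ has $y\in V_l(\xi)$ for infinitely many $l$, thus for all $l$, and $y=p_\xi$. So $E_n=\bigcap_l\bigcup_{n(\xi)=n}V_l(\xi)$.

\emph{$P$ is a $G_\delta$-set.} We claim that
\[
P=\bigcap_m\Big(\bigcup_{n<m}E_n\ \cup\ (O\setminus F_m)\Big).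
\]
For $n\ge m$ we have $E_n\cap F_m\subseteq E_n\cap F_n=\emptyset$, so a point of $P\cap F_m$ lies in $\bigcup_{n<m}E_n$; this gives $\subseteq$. A point of the right-hand side lies in $O$, hence in some $F_m$, hence in $\bigcup_{n<m}E_n\subseteq P$. Each set in brackets is a finite union of $G_\delta$-sets and so is a $G_\delta$-set.

The set $P$ is dense in $O$ because it meets every $C_\xi$. The same argument applies to $Q=\{q_\xi:\xi<\mu\}$, and $P\cap Q=\emptyset$. Now $P\cup(X\setminus\overline O)$ and $Q\cup(X\setminus\overline O)$ are dense $G_\delta$-subsets of $X$ whose intersection misses $O$. So $X$ is not Volterra.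

A Moore space is first countable, and the non-empty members of a base form a $\pi$-base. If a Moore space with development $(\mathcal G_n)$ is metacompact, let $\mathcal R_n$ be a point-finite open refinement of $\mathcal G_n$. Every member of $\mathcal R_n$ that contains $x$ lies in $\mathrm{St}(x,\mathcal G_n)$, so $\bigcup_n\mathcal R_n$ is a $\sigma$-point-finite base.
\end{proof}

Point-finiteness was used only in the pigeonhole step for $E_n$. If $y$ may lie in infinitely many $C_\xi$, the index $\xi$ can change with $l$, and Theorem~\ref{thm:A} shows that the theorem itself fails with a point-countable base in place of the $\sigma$-point-finite $\pi$-base.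

\section{Two levels by hand}\label{sec:two}

\subsection*{Sequences and zero sets}
Let $\kappa$ be an infinite cardinal and $T=\kappa^{<\omega}$ the set of finite sequences of ordinals below $\kappa$. We write $|s|$ for the length of $s$, $s\subseteq t$ if $s$ is an initial segment of $t$, and $t\restriction n$ for the initial segment of length $n$. Concatenation is written as juxtaposition, and $1^i$, $0^i$, $1^\omega$ are constant sequences. The \emph{zero set} $z(s)$ of a finite or infinite sequence $s$ is the set of positions $i$ with $s(i)=0$.

Let $\mathbb A$ be the set of finite subsets of $\omega$. For $a\in\mathbb A$ put $a^+=\max a+1$, with $\emptyset^+=0$, and for $i\ge a^+$ put $a^\frown i=a\cup\{i\}$. We write $a\sqsubseteq a'$ if $a$ is an initial segment of $a'$, and $a\sqsubset a'$ if moreover $a\ne a'$. Every non-empty member of $\mathbb A$ has the form $a^\frown i$ in exactly one way. If $a,a'$ are $\sqsubseteq$-incomparable and $e$ is their longest common initial segment, then $e^\frown i\sqsubseteq a$ and $e^\frown i'\sqsubseteq a'$ for some $i\ne i'$. Always $|s|\ge z(s)^+$ for $s\in T$, and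
\begin{equation}\label{eq:zero}
\begin{array}{l}
\text{if $s\subseteq t$, then $z(s)\sqsubseteq z(t)$; if moreover $z(s)\ne z(t)$, then}\\
\text{$i=\min(z(t)\setminus z(s))$ satisfies $i\ge|s|$ and $z(s)^\frown i\sqsubseteq z(t)$.}
\end{array}
\end{equation}
``Almost all $i$'' means all but finitely many $i$.

\subsection*{One level}
Let $Y$ be the set of $b\in\kappa^\omega$ with finitely many zeros, with the sets $[s]=\{b\in Y:s\subseteq b\}$ as a base. This is a subspace of the complete metric space $\kappa^\omega$ ($\kappa$ discrete). Call $z(b)^+$ the \emph{rank} of $b$. The points of rank $m$ form a closed subset of $\kappa^\omega$, described by ``$b(i)\neq0$ for $i\ge m$, and $b(m-1)=0$ if $m>0$''. The points of rank at most $m$ form a closed set, which is nowhere dense because $[s0^{m+1}]$ avoids it. So $Y$ is a countable union of complete layers, and it is not Baire. Nor is it Volterra: for $c=1,2$ let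
\[
P_c=\{b\in Y: b(i)=c\text{ for all }i\ge z(b)^+\}.
\]
These sets are disjoint, and $P_c$ is dense since $s0c^\omega\in P_c$. The complement of $P_c$ is the union over $i$ of the closed sets $\{b:b(i)\ne c,\ b(j)\ne0\text{ for all }j\ge i\}$, so $P_c$ is a $G_\delta$-set.

The layers restrict how such a pair can look. Call $B(s)=\{b\in[s]:z(b)=z(s)\}$ a \emph{piece}; it is the set of points of $[s]$ of rank $z(s)^+$, a basic open subset of a layer. Two disjoint $G_\delta$-sets cannot both be dense in a piece, by the Baire category theorem, so every piece contains a smaller piece that one of the two sets misses. For instance, $P_1$ misses $B(s2)$ for every $s$. This contradicts nothing in $Y$, because the union of the pieces $B(s2)$ has empty interior. The plan is to build a space with the same layered structure in which the union of every sufficiently widespread family of pieces \emph{does} contain a non-empty open set. For each such family we add a new copy of $Y$, declare it open, and distribute its points among pieces of the family.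

\subsection*{Adding a level}
We do this for the family of the pieces $B(s2)$. A new point $b$ is put into a piece $B(s_a)$ that depends only on $a=z(b)$. Near $b$ there are points with longer zero sets, so $s_{a'}$ should extend $s_a$ when $a\sqsubseteq a'$. Let
\[
s_\emptyset=\langle2\rangle,\qquad s_{a^\frown i}=s_a\,\langle i+1\rangle\,1^i\,0\,2\quad(i\ge a^+).
\]
Then $s_a$ ends in $2$ and has $|a|$ zeros; $s_a\subseteq s_{a'}$ if $a\sqsubseteq a'$; and $s_a,s_{a'}$ are incomparable if $a,a'$ are, because $s_{e^\frown i}$ and $s_{e^\frown i'}$ differ at position $|s_e|$. On $X_2=\{0,1\}\times Y$ put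
\[
O(1,t)=\{1\}\times[t],\qquad O(0,s)=(\{0\}\times[s])\cup\{(1,b):s\subseteq s_{z(b)}\}.
\]
These sets form a base in which $(\gamma,b)$ has the local base $O(\gamma,b\restriction n)$, $n\in\omega$. Indeed, two such sets with the same first coordinate are nested or disjoint, and if $(1,b)\in O(0,s)$ and $n\ge z(b)^+$, then $O(1,b\restriction n)\subseteq O(0,s)$ by \eqref{eq:zero}. Give $(1,b)$ the rank $z(s_{z(b)})^+$, and let the piece $B(0,s)$ consist of the points of $O(0,s)$ of rank $z(s)^+$. Then $(1,b)\in B(0,s_{z(b)})$, so
\[
O(1,\emptyset)\subseteq\bigcup_{a\in\mathbb A}B(0,s_a),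
\]
as planned. The price is that regularity has to be checked. We show that the basic sets are closed.

\emph{The set $O(1,\emptyset)$ is closed.} Given $(0,b)$ we need $n$ such that no $s_{a'}$ extends $b\restriction n$. If $b(0)\ne2$, take $n=1$. Otherwise $s_\emptyset\subseteq b$; among the $a$ with $s_a\subseteq b$, all of which have $|a|\le|z(b)|$, take one of largest size. Let $n=|s_{a^\frown i}|$ if $b(|s_a|)=i+1$ for some $i\ge a^+$, and $n=|s_a|+1$ if there is no such $i$. Suppose $s_{a'}\supseteq b\restriction n$. Then $s_{a'}\supsetneq s_a$, which forces $a\sqsubset a'$, say $a^\frown i'\sqsubseteq a'$. So $b(|s_a|)=i'+1$, $i'=i$, and both $b\restriction n$ and $s_{a^\frown i}$ are the initial segment of $s_{a'}$ of length $n$. Thus $s_{a^\frown i}\subseteq b$, against the choice of $a$. It follows that the new level is a clopen copy of $Y$, and every $O(1,t)$ is closed.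

\emph{The set $O(0,s)$ is closed.} If $(0,b)\notin O(0,s)$, then $b\restriction|s|$ and $s$ are incomparable and $O(0,b\restriction|s|)$ misses $O(0,s)$. Let $(1,b)\notin O(0,s)$ and $a=z(b)$, so that $s\not\subseteq s_a$. For $n\ge a^+$, a point of $O(1,b\restriction n)\cap O(0,s)$ has a zero set $a'\sqsupseteq a^\frown i$ with $i\ge n$ and $s\subseteq s_{a'}$; then $|s|>|s_a|$ and $s(|s_a|)=i+1$. This holds for at most one $i$, so for large $n$ there is no such point.

Both arguments rest on the entries $i+1$ being distinct. If they are all replaced by $1$, then $s_{\{n\}}=21^{n+1}02$, the point $(1,1^n01^\omega)$ lies in $O(1,1^n)\cap O(0,21^n)$, and the points $(1,1^\omega)$ and $(0,21^\omega)$ cannot be separated.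

\subsection*{What remains to be done}
Topologically $X_2$ is only the sum of two copies of $Y$, and it is not Volterra. What has changed is the base: a set that misses all the pieces $B(0,s_a)$ misses the open set $O(1,\emptyset)$, and this remains true when further levels are added. The gain comes from treating all families of pieces, including those that involve later levels. Three new problems appear. First, the pieces must stay complete, so we have to admit points that climb through infinitely many levels; this leads to defining points as branches of a forest. Second, the basic sets of all earlier levels must stay closed, so the distinct entries used at a new level have to avoid, up to finitely many, those used at each earlier level. Third, a family must then offer a piece above every possible entry $\nu<\kappa$, so families have size $\kappa$ and the recursion needs $2^\kappa$ steps, while only $\kappa^\omega$ sequences of entries are available. We therefore need $\kappa^\omega=2^\kappa$.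

\section{The forest of nodes and its order}\label{sec:nodes}

\subsection*{Cardinals}
Let $\beth_0=\omega$, $\beth_{n+1}=2^{\beth_n}$, and from now on let $\kappa=\beth_\omega=\sup_n\beth_n$ and $\lambda=2^\kappa$. We use only the following facts:
\begin{equation}\label{eq:card}
2^\omega<\lambda=\kappa^\omega,\qquad\lambda^\kappa=\lambda,\qquad\mathrm{cf}(\lambda)>\kappa .
\end{equation}
A set $A\subseteq\kappa$ is determined by the sequence of the sets $A\cap\beth_n$, and there are $\beth_{n+1}<\kappa$ possibilities for the $n$th term; so $2^\kappa\le\kappa^\omega\le(2^\kappa)^\kappa=2^\kappa$, which gives the two equations. Also $2^\omega=\beth_1<\kappa<\lambda$. The last fact is K\"onig's theorem; it means that every subset of $\lambda$ of size at most $\kappa$ is bounded.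

\subsection*{Systems}
A \emph{node} is a pair $p=(\gamma,s)\in N=\lambda\times T$; its \emph{level} is $\ell(p)=\gamma$, and $N_\beta=\beta\times T$ is the set of nodes of level less than $\beta$. The node $(\gamma,t)$ \emph{extends} $(\gamma,s)$ if $s\subseteq t$. For $p=(\gamma,s)$, $\nu\in\kappa\setminus\{0\}$ and $i\in\omega$ let
\[
p\langle\nu,i\rangle=(\gamma,s\nu1^i).
\]
Let $1\le\beta\le\lambda$. A \emph{system on $\beta$} assigns to every level $\gamma$ with $1\le\gamma<\beta$ nodes $p^\gamma_a\in N_\gamma$ $(a\in\mathbb A)$ and ordinals $\nu^\gamma_{a,i}\in\kappa\setminus\{0\}$ $(a\in\mathbb A,\ i\ge a^+)$. We put $d^\gamma_{a,i}=p^\gamma_a\langle\nu^\gamma_{a,i},i\rangle$, and we drop the superscript when the level is fixed. Section~\ref{sec:two} describes the system on $2$ with $p^1_a=(0,s_a)$ and $\nu^1_{a,i}=i+1$.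

A system on $\beta$ turns $N_\beta$ into a forest. Let $(\gamma,t)\in N_\beta$ and $a=z(t)$.
\begin{itemize}
\item If $|t|>a^+$, that is, if $t$ ends in a non-zero entry, the \emph{predecessor} of $(\gamma,t)$ is $(\gamma,t\restriction(|t|-1))$.
\item If $|t|=a^+$ and $\gamma\ge1$, the predecessor of $(\gamma,t)$ is $p^\gamma_a$.
\item If $|t|=a^+$ and $\gamma=0$, the node is a \emph{root} and has no predecessor.
\end{itemize}
Passing to the predecessor lowers the pair (level, length) in the lexicographic order, which is a well-order, so after finitely many steps one reaches a root. The nodes met on the way, the starting node included, are the \emph{ancestors} of the starting node. Thus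
\begin{equation}\label{eq:anc}
\begin{array}{l}
\text{the ancestors of $(\gamma,t)$, where $a=z(t)$, are the nodes $(\gamma,t\restriction n)$ with}\\
\text{$a^+\le n\le|t|$ and, if $\gamma\ge1$, the ancestors of $p^\gamma_a$, which have level $<\gamma$.}
\end{array}
\end{equation}
The \emph{height} $h(p)$ is the number of ancestors of $p$ other than $p$, and the \emph{rank} $\rho(p)$ is the length $|u|$ of the root $(0,u)$ among the ancestors of $p$. A node and its ancestors have the same rank. By \eqref{eq:anc}, with $a=z(t)$,
\begin{equation}\label{eq:hr}
\begin{array}{lll}
h(0,t)=|t|-a^+, &\quad& \rho(0,t)=m_0(a):=a^+,\\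
h(\gamma,t)=h(p^\gamma_a)+1+|t|-a^+, && \rho(\gamma,t)=m_\gamma(a):=\rho(p^\gamma_a)\quad(\gamma\ge1).
\end{array}
\end{equation}

A \emph{branch} is a sequence $x=(x_n)_{n\in\omega}$ of nodes in which $x_0$ is a root and $x_n$ is the predecessor of $x_{n+1}$. Then $h(x_n)=n$, the ancestors of $x_n$ are $x_0,\dots,x_n$, and all $x_n$ have the same rank, which we denote by $r(x)$. Every node $(\gamma,s)$ lies on a branch: take its ancestors followed by the nodes $(\gamma,s1^k)$, $k\ge1$. The points of our space are the branches, and the basic open sets are
\[
O(p)=\{x: \text{some }x_n\text{ extends }p\}.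
\]
For the system of Section~\ref{sec:two}, the point $(\gamma,b)$ corresponds to the branch that ends with the nodes $(\gamma,b\restriction n)$, $n\ge z(b)^+$, and $O(p)$ is the set defined there; see Figure~\ref{fig:two}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={inner sep=2pt,font=\small}]
\node (e) at (0,2.4) {$\emptyset$};
\node (a1) at (2.4,2.4) {$1$};
\node (a2) at (4.8,2.4) {$11$};
\node (a3) at (7.2,2.4) {$\cdots$};
\node (b0) at (1.2,1.4) {$0$};
\node (b1) at (3.6,1.4) {$10$};
\node (b2) at (6,1.4) {$110$};
\node (c0) at (1.2,0) {$2102$};
\node (c1) at (3.6,0) {$22102$};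
\node (c2) at (6,0) {$231102$};
\node (p) at (0,-1.2) {$2$};
\node (r) at (-1.3,-1.2) {$\emptyset$};
\foreach \u/\v in {a1/e,a2/a1,a3/a2,b0/c0,b1/c1,b2/c2,e/p,p/r}
  \draw[->,thick] (\u)--(\v);
\foreach \u/\v in {e/b0,a1/b1,a2/b2,p/c0,p/c1,p/c2}
  \draw[dotted,thick] (\u)--(\v);
\draw[gray] (-2.2,0.7)--(8,0.7);
\node at (-1.6,1.1) {level $1$};
\node at (-1.6,0.3) {level $0$};
\end{tikzpicture}
\caption{Some nodes $(\gamma,t)$ of the system on two levels, labeled by the sequence $t$. Arrows point to the predecessor and preserve the rank. Dotted lines are extensions of sequences that add a zero and raise the rank. The level-$1$ node $1^i0$ has zero set $\{i\}$, so its predecessor is the level-$0$ node $s_{\{i\}}=2\langle i+1\rangle1^i02$.}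
\label{fig:two}
\end{figure}

\subsection*{The order}
To compute with the sets $O(p)$ we use a relation on nodes. Write $q\le p$ if some ancestor of $q$ extends $p$. Since the ancestors of $x_n$ are $x_0,\dots,x_n$, we have $O(p)=\{x:x_n\le p\text{ for some }n\}$. Two nodes are \emph{compatible} if they have a common lower bound, and we write $p\perp q$ if they are not compatible.

We shall construct a system on $\lambda$ with the following properties at every level $\gamma\ge1$, for all $a\in\mathbb A$.
\begin{itemize}
\item[(S0)] The ordinals $\nu^\gamma_{a,i}$, $i\ge a^+$, are pairwise distinct.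
\item[(S1)] $p^\gamma_{a^\frown i}\le d^\gamma_{a,i}$ for all $i\ge a^+$.
\item[(S2)] $\rho(p^\gamma_{a^\frown i})>\max\{\rho(p^\gamma_a),\,h(p^\gamma_a)+1+i\}$ for all $i\ge a^+$.
\item[(S3)] For every $q\in N_\gamma$, either $p^\gamma_a\le q$, or $d^\gamma_{a,i}\perp q$ for almost all $i$.
\end{itemize}
Condition (S1) makes $\le$ transitive, and so makes the sets $O(p)$ a base. Condition (S2) gives the development and the nowhere dense sets. Condition (S3) makes the sets $O(q)$ closed: a branch that ends on level $\gamma$ with zero set $a$ passes through $p_a$, and by \eqref{eq:zero} the nearby branches with a longer zero set pass through nodes below $d_{a,i}$ with $i$ large; (S3) says that if the branch is not in $O(q)$, these neighbors are not in $O(q)$ either.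

In the three lemmas that follow, a system on $\beta$ is given, all nodes lie in $N_\beta$, and (S0)--(S2) hold at all levels $\gamma$ with $1\le\gamma<\beta$.

\begin{lemma}\label{lem:order}
\begin{itemize}
\item[(a)] If $q'$ is an ancestor of $q$ and $q'\le p$, then $q\le p$; in particular, $q\le q'$. If $q\le p$, then $\ell(p)\le\ell(q)$. If $\ell(p)=\ell(q)$, then $q\le p$ if and only if $q$ extends $p$.
\item[(b)] If $\ell(p)<\gamma$, then $(\gamma,t)\le p$ if and only if $p^\gamma_{z(t)}\le p$.
\item[(c)] The relation $\le$ is a partial order. Hence $r\le p$ and $p\perp q$ imply $r\perp q$.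
\item[(d)] Compatible nodes $p,q$ have a common lower bound of level $\max\{\ell(p),\ell(q)\}$. Hence $(\gamma,s)\perp(\gamma,s')$ if and only if $s,s'$ are incomparable.
\item[(e)] Let $1\le\gamma<\beta$. If $a\sqsubseteq a'$, then $p^\gamma_{a'}\le p^\gamma_a$. If $a^\frown i\sqsubseteq a'$, then $p^\gamma_{a'}\le d^\gamma_{a,i}$. If $a,a'$ are incomparable, then $p^\gamma_a\perp p^\gamma_{a'}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) An ancestor of $q'$ is an ancestor of $q$, and every node is an ancestor and an extension of itself. Ancestors of $q$ have level at most $\ell(q)$, and those of level $\ell(q)$ are extended by $q$, by \eqref{eq:anc}.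

(b) By \eqref{eq:anc}, the ancestors of $(\gamma,t)$ of level less than $\gamma$ are exactly the ancestors of $p^\gamma_{z(t)}$.

(c) If $p\le q\le p$, then by (a) the two nodes have the same level and extend each other, so $p=q$. For transitivity let $r\le q\le p$; we use induction on the level $\gamma$ of the middle node $q=(\gamma,t)$. Let $r'=(\gamma,t')$ be an ancestor of $r$ with $t'\supseteq t$. By (a) it suffices to show that $r'\le p$. If $\ell(p)=\gamma$, then $r'$ extends $q$ and $q$ extends $p$. Let $\ell(p)<\gamma$, $a=z(t)$ and $a'=z(t')$. Then $p_a\le p$ by (b), with the data of level $\gamma$, and $a\sqsubseteq a'$ by \eqref{eq:zero}. By (S1) and (a) we have $p_{e^\frown i}\le d_{e,i}\le p_e$ for all $e$ and $i$. Adding the elements of $a'\setminus a$ to $a$ one at a time, we get a finite chain $p_{a'}\le\dots\le p_a\le p$ of nodes of level less than $\gamma$. The induction hypothesis gives $p_{a'}\le p$, and (b) gives $r'\le p$.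

(d) Let $(\delta,t)$ be a common lower bound of least level. By (a), $\delta\ge\max\{\ell(p),\ell(q)\}$. If the inequality were strict, $p^\delta_{z(t)}$ would be a common lower bound of smaller level, by (b). If $p$ and $q$ have the same level, a common lower bound on that level is a common extension, and one exists exactly when the two sequences are comparable.

(e) The first two statements follow from $p_{e^\frown i}\le d_{e,i}\le p_e$ and (c). If $a,a'$ are incomparable, take $e$ and $i\ne i'$ with $e^\frown i\sqsubseteq a$ and $e^\frown i'\sqsubseteq a'$. Then $p_a\le d_{e,i}$ and $p_{a'}\le d_{e,i'}$, and $d_{e,i}\perp d_{e,i'}$ by (S0) and (d). Apply (c) twice.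
\end{proof}

When a system on $\beta$ is extended to higher levels, the predecessors, heights, ranks and the order on $N_\beta$ do not change, and by (d) the relation $\perp$ on $N_\beta$ does not change either. So these notions have one meaning throughout the recursion.

The next lemma turns the second alternative of (S3) into a statement about the nodes of level $\gamma$.

\begin{lemma}\label{lem:sep}
Let $1\le\gamma<\beta$, $q\in N_\gamma$, $a\in\mathbb A$, $j\in\omega$, and suppose that $d^\gamma_{a,i}\perp q$ for all $i\ge\max\{j,a^+\}$. Then $(\gamma,t)\perp q$ whenever $z(t)=a$ and $|t|\ge j$.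
\end{lemma}

\begin{proof}
Otherwise, by Lemma~\ref{lem:order}(d),(a),(b), there is $t'\supseteq t$ with $p_{a'}\le q$, where $a'=z(t')$. If $a'=a$, then $d_{a,i}\le p_a\le q$ for all $i\ge a^+$, against the hypothesis. If $a'\ne a$, then \eqref{eq:zero} gives $i\ge|t|\ge\max\{j,a^+\}$ with $a^\frown i\sqsubseteq a'$, and $p_{a'}$ is a common lower bound of $d_{a,i}$ and $q$ by Lemma~\ref{lem:order}(e), again a contradiction.
\end{proof}

The last lemma says that a node below $p$ either descends from $p$ in the forest or has a rank that exceeds both the rank and the height of $p$.

\begin{lemma}\label{lem:rank}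
\begin{itemize}
\item[(a)] If $\gamma<\beta$ and $a\sqsubset a'$, then $m_\gamma(a)<m_\gamma(a')$. Hence $\rho(\gamma,s0^k)\ge k$.
\item[(b)] If $q\le p$, then either $p$ is an ancestor of $q$ and $\rho(q)=\rho(p)$, or $\rho(q)>\max\{\rho(p),h(p)\}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) It suffices to have $m_\gamma(a^\frown i)>m_\gamma(a)$. For $\gamma\ge1$ this is part of (S2), and $m_0(a^\frown i)=i+1>a^+$. It follows that $m_\gamma(a)\ge|a|$, and $s0^k$ has at least $k$ zeros.

(b) Let $p=(\gamma,s)$, $a=z(s)$, and let $q'=(\gamma,t)$ be an ancestor of $q$ with $t\supseteq s$; then $\rho(q)=m_\gamma(z(t))$. If $z(t)=a$, then $p$ is an ancestor of $q'$ by \eqref{eq:anc}, hence of $q$. Otherwise take $i\ge|s|$ with $a^\frown i\sqsubseteq z(t)$, by \eqref{eq:zero}. By (a), $\rho(q)\ge m_\gamma(a^\frown i)>m_\gamma(a)=\rho(p)$. By \eqref{eq:hr}, if $\gamma=0$ then $m_0(a^\frown i)=i+1>|s|\ge h(p)$, and if $\gamma\ge1$ then (S2) gives $m_\gamma(a^\frown i)>h(p_a)+1+i\ge h(p)$.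
\end{proof}

\section{The recursion}\label{sec:rec}

The nodes $p^\beta_a$ are to be taken from a prescribed family. The family has to be able to meet (S1) and (S2) whatever ordinals $\nu$ are forced on it by (S3), and this dictates the definition. Given a system on $\beta$, a set $\mathcal U\subseteq N_\beta$ is \emph{rich} if it is non-empty and for all $p\in\mathcal U$, $\nu\in\kappa\setminus\{0\}$ and $i,m\in\omega$ there is $q\in\mathcal U$ with $q\le p\langle\nu,i\rangle$ and $\rho(q)>m$. If (S0)--(S2) hold below $\beta$, then $N_\beta$ itself is rich: for $p=(\gamma,s)$ take $q=(\gamma,s\nu1^i0^{m+1})$ and use Lemma~\ref{lem:rank}(a).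

\begin{proposition}\label{prop:system}
There is a system on $\lambda$ that satisfies \emph{(S0)--(S3)} at every level $\beta\ge1$ and
\begin{itemize}
\item[(S4)] for every rich set $\mathcal U\subseteq N$ with $|\mathcal U|\le\kappa$ there is a level $\beta\ge1$ with $p^\beta_a\in\mathcal U$ for all $a\in\mathbb A$.
\end{itemize}
\end{proposition}

\begin{proof}
Since $|T|=\kappa$, there is an injection $\theta\colon T\to\kappa\setminus\{0\}$. Since $|N|=\lambda$ and $\lambda^\kappa=\lambda$, there are at most $\lambda$ subsets of $N$ of size at most $\kappa$, and we can list them as $(\mathcal U_\beta)_{1\le\beta<\lambda}$ so that each occurs $\lambda$ times, hence at arbitrarily large $\beta$.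

Let $1\le\beta<\lambda$, and suppose a system on $\beta$ with (S0)--(S3) has been constructed. Let $\mathcal U'=\mathcal U_\beta$ if $\mathcal U_\beta$ is a rich subset of $N_\beta$, and $\mathcal U'=N_\beta$ otherwise. We choose $p_a=p^\beta_a=(\gamma_a,s_a)\in\mathcal U'$ and the $\nu_{a,i}=\nu^\beta_{a,i}$ by recursion on $|a|$. Let $p_\emptyset\in\mathcal U'$ be arbitrary. Once $p_a$ is known, we choose $(\nu_{a,i})_{i\ge a^+}$ as described next, and then richness provides, for each $i\ge a^+$, a node $p_{a^\frown i}\in\mathcal U'$ as in (S1) and (S2).

\emph{Choice of the $\nu_{a,i}$.} For $\gamma_a<\gamma<\beta$ let $M_\gamma$ be the set of all $\nu<\kappa$ such that $p^\gamma_e\le(\gamma_a,s_a\nu)$ for some $e\in\mathbb A$; these are the entries that level $\gamma$ has used directly above $s_a$. The nodes $(\gamma_a,s_a\nu)$, $\nu<\kappa$, are pairwise incompatible, so each of the countably many nodes $p^\gamma_e$ lies below at most one of them, and $M_\gamma$ is countable. Call $f\in\kappa^\omega$ \emph{bad for $\gamma$} if $\theta(f\restriction i)\in M_\gamma$ for infinitely many $i$. Such an $f$ is the union of a subset of the countable set $\theta^{-1}(M_\gamma)$,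 so at most $2^\omega$ functions are bad for $\gamma$. As $|\beta|\cdot2^\omega<\lambda=\kappa^\omega$ by \eqref{eq:card}, some $f_a\in\kappa^\omega$ is bad for no $\gamma$ with $\gamma_a<\gamma<\beta$. Put $\nu_{a,i}=\theta(f_a\restriction i)$. These ordinals are non-zero and distinct, so (S0) holds, and for each such $\gamma$ we have $\nu_{a,i}\notin M_\gamma$ for almost all $i$.

\emph{Condition (S3).} Let $q=(\gamma,s)\in N_\beta$ and $a\in\mathbb A$. There are three cases.

Let $\gamma>\gamma_a$. If $d_{a,i}$ and $q$ are compatible, they have a common lower bound $(\gamma,t)$, and Lemma~\ref{lem:order}(b) gives $p^\gamma_{z(t)}\le d_{a,i}\le(\gamma_a,s_a\nu_{a,i})$, so $\nu_{a,i}\in M_\gamma$. Hence $d_{a,i}\perp q$ for almost all $i$.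

Let $\gamma=\gamma_a$. If $s\subseteq s_a$, then $p_a\le q$. If $s\not\subseteq s_a$ and $s$ is comparable with $s_a\nu_{a,i}1^i$, then $|s|>|s_a|$ and $s(|s_a|)=\nu_{a,i}$, which holds for at most one $i$ by (S0). So $d_{a,i}\perp q$ for almost all $i$.

Let $\gamma<\gamma_a$, and put $e=z(s_a)$. We apply (S3) at the level $\gamma_a\ge1$ to $q$ and $e$. If $p^{\gamma_a}_e\le q$, then $p_a\le q$ by Lemma~\ref{lem:order}(b). Otherwise there is $j$ with $d^{\gamma_a}_{e,k}\perp q$ for all $k\ge\max\{j,e^+\}$. The node $d_{a,i}=(\gamma_a,s_a\nu_{a,i}1^i)$ has zero set $e$ and length greater than $i$, so Lemma~\ref{lem:sep} gives $d_{a,i}\perp q$ for all $i\ge\max\{j,a^+\}$.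

This completes the step, and at limit stages the union of the systems constructed so far is a system with the same properties.

\emph{Condition (S4).} Let $\mathcal U\subseteq N$ be rich with $|\mathcal U|\le\kappa$. Since $\mathrm{cf}(\lambda)>\kappa$, we have $\mathcal U\subseteq N_{\beta_0}$ for some $\beta_0<\lambda$. Take $\beta\ge\beta_0$ with $\mathcal U_\beta=\mathcal U$. Order and rank on $N_\beta$ are determined before stage $\beta$, so $\mathcal U$ was a rich subset of $N_\beta$ at that stage, and $\mathcal U'=\mathcal U$.
\end{proof}

\begin{remark}\label{rem:needed}
The three cases of (S3) use three different devices. Distinctness of the $\nu_{a,i}$ was seen to be needed in Section~\ref{sec:two}. The other two are needed from the third level on. Keep level $1$ as in Section~\ref{sec:two}, and let $y$ be the branch through all nodes $(2,1^n)$; the set $O(2,1^n)\ni y$ contains the branches through $(2,1^n0)$, and these pass through $p^2_{\{n\}}$.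

Suppose that level $2$ reuses the entries of level $1$: $p^2_\emptyset=(0,\langle2\rangle)$, $\nu^2_{\emptyset,i}=i+1$ and $p^2_{\{i\}}=(1,1^i0)$, which lies below $d^2_{\emptyset,i}$ because its predecessor is $(0,s_{\{i\}})$. Then $y$ has no node of level $1$, so $y\notin O(1,\emptyset)$, but every $O(2,1^n)$ meets $O(1,\emptyset)$.

Suppose that the block $1^i$ is omitted from $d_{a,i}$, and take $p^2_\emptyset=(1,\emptyset)$ and $p^2_{\{i\}}=(1,\langle i+1\rangle0^{i+4})$. All these zero sets begin with $1$, so $p^2_{\{i\}}\le q:=(0,s_{\{1\}})$ for all $i$. The nodes of $y$ of level $0$ are $(0,\emptyset)$ and $(0,\langle2\rangle)$, so $y\notin O(q)$, but every $O(2,1^n)$ meets $O(q)$.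
\end{remark}

\section{The space of branches}\label{sec:space}

Fix a system as in Proposition~\ref{prop:system}, and let $X$ be the set of all branches. For $m\in\omega$ and a node $p$ let
\[
S_m=\{x\in X:r(x)=m\},\qquad B(p)=\{x\in X:x_{h(p)}=p\}.
\]
Thus $B(p)$ is the non-empty set of branches through $p$; these sets are the pieces of Section~\ref{sec:two}. For $x\in X$ we have $x_{n+1}\le x_n$, so $x\in O(p)$ if and only if $x_n\le p$ for almost all $n$. Together with transitivity this gives
\begin{equation}\label{eq:O}
B(p)\subseteq O(p),\qquad q\le p\ \Rightarrow\ O(q)\subseteq O(p),\qquad q\perp p\ \Rightarrow\ O(q)\cap O(p)=\emptyset.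
\end{equation}
If $x\in O(p)$, say $x_k\le p$, Lemma~\ref{lem:rank}(b) applied to $x_k$ gives
\begin{equation}\label{eq:alt}
\text{either }x\in B(p)\text{ and }r(x)=\rho(p),\quad\text{or }r(x)>\max\{\rho(p),h(p)\}.
\end{equation}
In particular, $B(p)=O(p)\cap S_{\rho(p)}$.

If $x\in O(p)\cap O(q)$, then $x_k\le p$ and $x_k\le q$ for some $k$, and $x\in O(x_k)\subseteq O(p)\cap O(q)$. So the sets $O(p)$ form a base of a topology on $X$, and $(O(x_n))_{n\in\omega}$ is a decreasing local base at $x$. The one property that takes work is that the basic sets are closed. Condition (S3) was stated for the step at which a level is created; we now need it for all branches, including those that stay below the level of $p$ and those that change level infinitely often.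

\begin{lemma}\label{lem:decide}
For every $x\in X$ and every node $p$ there is an $n$ with $x_n\le p$ or $x_n\perp p$.
\end{lemma}

\begin{proof}
Fix $x$, write $x_n=(\varepsilon_n,u_n)$ and $c_n=z(u_n)$, and use induction on the level $\gamma$ of $p=(\gamma,s)$. By the definition of the predecessor, for each $n$ either $\varepsilon_{n+1}=\varepsilon_n$ and $u_{n+1}=u_n\nu$ with $\nu\ne0$, or $\varepsilon_{n+1}>\varepsilon_n$ and $x_n=p^{\varepsilon_{n+1}}_{c_{n+1}}$. So $(\varepsilon_n)$ is non-decreasing, and one of the following three cases occurs.

\emph{Case 1: $\varepsilon_n=\gamma$ for almost all $n$.} Then $|u_n|\to\infty$. For large $n$ we have $|u_n|\ge|s|$, so $u_n\supseteq s$ or $u_n$ and $s$ are incomparable; that is, $x_n\le p$ or $x_n\perp p$.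

\emph{Case 2: $\varepsilon_n>\gamma$ for some $n$.} Suppose that $x_k\not\le p$ for all $k$, and let $k\ge n$. By Lemma~\ref{lem:order}(b), $p^{\varepsilon_k}_{c_k}\not\le p$, so by (S3) there is a least $j(k)\in\omega$ with $d^{\varepsilon_k}_{c_k,i}\perp p$ for all $i\ge\max\{j(k),c_k^+\}$. By Lemma~\ref{lem:sep}, $x_k\perp p$ as soon as $|u_k|\ge j(k)$. The difficulty is that the branch may leave the level before it reaches this length, and may do so infinitely often. So we follow the deficit $e(k)=j(k)-|u_k|$ and show that $e(k)\ge1$ implies $e(k+1)\le e(k)-1$; then $e(k)\le0$ for some $k$, and we are done.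

If $\varepsilon_{k+1}=\varepsilon_k$, then $c_{k+1}=c_k$, $j(k+1)=j(k)$ and $|u_{k+1}|=|u_k|+1$. If $\varepsilon_{k+1}>\varepsilon_k$, then $d^{\varepsilon_{k+1}}_{c_{k+1},i}=(\varepsilon_k,u_k\nu1^i)$ for some $\nu\ne0$ depending on $i$. This node has zero set $c_k$ and length $|u_k|+1+i$, which is at least $j(k)$ when $i\ge e(k)-1$. By Lemma~\ref{lem:sep} at level $\varepsilon_k$ it is incompatible with $p$ for such $i$. Hence $e(k+1)\le j(k+1)\le e(k)-1$.

\emph{Case 3: $\varepsilon_n<\gamma$ for all $n$.} Here $\gamma\ge1$; let $p_a,d_{a,i}$ be the data of level $\gamma$. We look for $n^*$ such that $p_{a'}\not\le x_{n^*}$ for all $a'\in\mathbb A$. Then $x_{n^*}\perp p$, because a common lower bound could be taken of the form $(\gamma,t)$, and $(\gamma,t)\le x_{n^*}$ gives $p_{z(t)}\le x_{n^*}$. The argument is the one used for $O(1,\emptyset)$ in Section~\ref{sec:two}: we follow $x$ down the tree of the $p_a$ until its rank stops it. By the induction hypothesis the lemma holds for $x$ and every $p_a$.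

If $x_n\perp p_\emptyset$ for some $n$, take $n^*=n$; this works since $p_{a'}\le p_\emptyset$. Otherwise the set $A=\{a\in\mathbb A:x\in O(p_a)\}$ contains $\emptyset$. By \eqref{eq:alt}, $m_\gamma(a)=\rho(p_a)\le r(x)$ for $a\in A$. Take $a\in A$ with $m_\gamma(a)$ largest and $n$ with $x_n\le p_a$. By Lemma~\ref{lem:rank}(a), $a^\frown i\notin A$ for all $i\ge a^+$, so for each such $i$ there is $n_i$ with $x_{n_i}\perp p_{a^\frown i}$. To get one index for all $i$, note that $p_a\not\le x_{n+1}$, since otherwise $x_n\le x_{n+1}\le x_n$ and $x_n=x_{n+1}$. By (S3) with $q=x_{n+1}\in N_\gamma$ we have $d_{a,i}\perp x_{n+1}$, hence $p_{a^\frown i}\perp x_{n+1}$, for almost all $i$. Let $n^*\ge n+1$ be larger than $n_i$ for the finitely many remaining $i$. Then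
\[
x_{n^*}\le p_a,\qquad p_a\not\le x_{n^*},\qquad x_{n^*}\perp p_{a^\frown i}\ \text{ for all }i\ge a^+ .
\]
Suppose that $p_{a'}\le x_{n^*}$, and use Lemma~\ref{lem:order}(e). If $a'\sqsubseteq a$, then $p_a\le p_{a'}\le x_{n^*}$, which is false. If $a\sqsubset a'$, then $p_{a'}\le p_{a^\frown i}$ for some $i$, and $p_{a'}$ is a common lower bound of $x_{n^*}$ and $p_{a^\frown i}$. If $a,a'$ are incomparable, then $p_a\perp p_{a'}$, although $p_{a'}\le x_{n^*}\le p_a$. All three cases are impossible.
\end{proof}

\begin{proposition}\label{prop:space}
The space $X$ is a non-empty zero-dimensional Moore space, and $\{O(p):p\in N\}$ is a point-countable base of clopen sets. Every piece $B(p)$ is a completely metrizable subspace, and so is every $S_m$. The sets $F_m=\{x:r(x)\le m\}$ are closed and nowhere dense, and they cover $X$.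
\end{proposition}

\begin{proof}
\emph{Clopen base.} If $x\notin O(p)$, then $x_n\perp p$ for some $n$ by Lemma~\ref{lem:decide}, and $O(x_n)\cap O(p)=\emptyset$ by \eqref{eq:O}.

\emph{Point-countability.} If $x\in O(p)$, then $p$ is extended by one of the countably many nodes $x_n$, and each node extends only finitely many nodes.

\emph{Development.} Let $\mathcal G_n=\{O(p):h(p)=n\}$. This is an open cover, since $x\in O(x_n)$. If $n\ge r(x)$, $h(p)=n$ and $x\in O(p)$, the second alternative of \eqref{eq:alt} is excluded, so
\begin{equation}\label{eq:star}
n\ge r(x),\quad h(p)=n,\quad x\in O(p)\quad\Longrightarrow\quad p=x_n .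
\end{equation}
Hence $\mathrm{St}(x,\mathcal G_n)=O(x_n)$ for all $n\ge r(x)$, and these sets form a local base at $x$.

\emph{Separation.} Let $x\ne y$. A node determines its ancestors, so $x_n\ne y_n$ for almost all $n$. For such an $n\ge r(y)$, \eqref{eq:star} applied to $y$ and $p=x_n$ gives $y\notin O(x_n)$. So $X$ is $T_1$. A clopen neighborhood is a closed neighborhood, so $X$ is regular.

\emph{Layers.} For distinct $x,y\in S_m$ put $d(x,y)=2^{-k}$, where $k$ is least with $x_k\ne y_k$, and put $d(x,x)=0$. This is an ultrametric, and $\{y\in S_m:d(x,y)<2^{-n}\}=B(x_n)=O(x_n)\cap S_m$, so $d$ induces the subspace topology. In a Cauchy sequence each coordinate is eventually constant; the eventual values form a branch of rank $m$, which is the limit. So $d$ is complete. The piece $B(p)=O(p)\cap S_{\rho(p)}$ is closed in $S_{\rho(p)}$ and so is complete as well.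

\emph{Nowhere dense sets.} If $r(x)>m$, then every $y\in O(x_0)$ has $r(y)\ge\rho(x_0)>m$ by \eqref{eq:alt}; so $F_m$ is closed. For a node $(\gamma,s)$ the node $q=(\gamma,s0^{m+1})$ lies below it and has rank greater than $m$, so $\emptyset\ne O(q)\subseteq O(\gamma,s)\setminus F_m$. Thus $F_m$ has empty interior.
\end{proof}

If $G\subseteq X$ is open and non-empty, the sets $G\setminus F_m$ are dense and open in $G$ and have empty intersection, so $G$ is not Baire.

\section{The Volterra property}\label{sec:volterra}

The first lemma is the property for which the space was built.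

\begin{lemma}\label{lem:cover}
If $\mathcal V\subseteq N$ is rich, then $\bigcup_{p\in\mathcal V}B(p)$ contains a non-empty open set.
\end{lemma}

\begin{proof}
First we cut $\mathcal V$ down to size $\kappa$. For each tuple $(p,\nu,i,m)$ with $p\in\mathcal V$ fix a witness $q\in\mathcal V$ as in the definition of richness. Let $\mathcal U^0=\{v\}$ with $v\in\mathcal V$, let $\mathcal U^{k+1}$ consist of $\mathcal U^k$ and the witnesses for all tuples with $p\in\mathcal U^k$, and let $\mathcal U=\bigcup_k\mathcal U^k$. Then $\mathcal U\subseteq\mathcal V$ is rich and $|\mathcal U|\le\kappa$.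

By (S4) there is $\beta\ge1$ with $p^\beta_a\in\mathcal U$ for all $a$. Let $x\in O(\beta,\emptyset)$. Then some $x_n$ has the form $(\beta,t)$, and $p^\beta_{z(t)}$ is an ancestor of $x_n$ by \eqref{eq:anc}. So $x\in B(p^\beta_{z(t)})$.
\end{proof}

The second lemma produces rich sets from the Baire category theorem in the pieces. For $R\subseteq X$ call a node $p$ \emph{$R$-free} if $B(p)\cap R=\emptyset$.

\begin{lemma}\label{lem:free}
Let $P,Q\subseteq X$ be $G_\delta$-sets and let $o$ be a node with $O(o)\cap P\cap Q=\emptyset$. Then there is a rich set of $P$-free nodes or a rich set of $Q$-free nodes.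
\end{lemma}

\begin{proof}
\emph{Step 1: for every $p\le o$ there is $q\le p$ with $\rho(q)=\rho(p)$ that is $P$-free or $Q$-free.} The piece $B(p)\subseteq O(o)$ is a non-empty completely metrizable space, hence Baire, hence Volterra. The sets $P\cap B(p)$ and $Q\cap B(p)$ are disjoint $G_\delta$-subsets of it, so one of them, say $P\cap B(p)$, misses a non-empty relatively open set $H\subseteq B(p)$. Take $x\in H$ and $n\ge h(p)$ with $O(x_n)\cap B(p)\subseteq H$. Then $p$ is an ancestor of $q=x_n$, and $B(q)\subseteq O(x_n)\cap B(p)\subseteq H$, so $q$ is $P$-free.

\emph{Step 2: there are $R\in\{P,Q\}$ and $p_0\le o$ such that for all $p\le p_0$ and $m\in\omega$ there is an $R$-free node $q\le p$ with $\rho(q)>m$.} If this holds with $R=P$ and $p_0=o$, we are done. Otherwise there are $p_0\le o$ and $m_0$ such that no $q\le p_0$ with $\rho(q)>m_0$ is $P$-free. Let $p=(\gamma,s)\le p_0$ and $m\in\omega$, and put $p'=(\gamma,s0^k)$ with $k>\max\{m,m_0\}$. Step 1 gives $q\le p'$ with $\rho(q)=\rho(p')\ge k$ that is $P$-free or $Q$-free. It is not $P$-free, so it is $Q$-free, and the claim holds with $R=Q$.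

\emph{Step 3.} Let $\mathcal V$ be the set of $R$-free nodes below $p_0$. It is non-empty by Step 2 with $p=p_0$. If $p\in\mathcal V$, then $p\langle\nu,i\rangle\le p\le p_0$, and Step 2 applied to $p\langle\nu,i\rangle$ gives the required $q\in\mathcal V$. So $\mathcal V$ is rich.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Proposition~\ref{prop:space} and the sentence after it, it remains to show that $X$ is Volterra. Let $P,Q$ be dense $G_\delta$-sets and suppose that $P\cap Q$ is not dense. Then $O(o)\cap P\cap Q=\emptyset$ for some node $o$. By Lemma~\ref{lem:free} there is a rich set $\mathcal V$ of $R$-free nodes for some $R\in\{P,Q\}$. The set $\bigcup_{p\in\mathcal V}B(p)$ misses $R$, and by Lemma~\ref{lem:cover} it contains a non-empty open set. This contradicts the density of $R$.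
\end{proof}

Step 2 is the place where two $G_\delta$-sets behave differently from countably many: if one of two sets fails to have free nodes of high rank somewhere, the other has them everywhere in that region. For the dense open sets $X\setminus F_m$, whose intersection is empty, an $(X\setminus F_m)$-free node has rank at most $m$, so none of these sets has a rich family of free nodes.

\section{Point-finite versus point-countable}\label{sec:final}

The two theorems together locate the example.

\begin{corollary}\label{cor:final}
No non-empty open subspace of the space $X$ of Theorem~\ref{thm:A} has a $\sigma$-point-finite $\pi$-base. In particular, no non-empty open subspace of $X$ is metacompact.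
\end{corollary}

\begin{proof}
An open subspace $G$ of a Volterra space $X$ is Volterra: if $P,Q$ are dense $G_\delta$-subsets of $G$, then $P\cup(X\setminus\overline G)$ and $Q\cup(X\setminus\overline G)$ are dense $G_\delta$-subsets of $X$, their intersection is dense in $X$, and its trace on the open set $G$ is $P\cap Q$. So a non-empty open subspace $G$ of our $X$ is Volterra and not Baire. It is a Moore space, since regularity passes to subspaces and the traces of the covers form a development. Theorem~\ref{thm:B} gives both statements.
\end{proof}

Thus for Volterra Moore spaces a $\sigma$-point-finite base implies the Baire property, but a point-countable base of clopen sets does not, even if the space is a countable union of completely metrizable subspaces, as $X=\bigcup_mS_m$ is.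

\begin{thebibliography}{9}

\bibitem{VSR}
\emph{Volterra spaces revisited},
\texttt{https://www.math.auckland.ac.nz/\textasciitilde gauld/research/JAMS05.pdf}.

\end{thebibliography}
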